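# Cocycles on lamplighter groups: Property $H_{FD}$ for $F\wr\mathbb Z^2$

## 1. Counting lamps in dimensions one, two and three

Let $G_d=(\mathbb Z/2)\wr\mathbb Z^d$. An element is written $g=nz$, where $n$ is a finitely supported configuration of lamps $n=(n_x)_{x\in\mathbb Z^d}$, $n_x\in\mathbb Z/2$, and $z\in\mathbb Z^d$ is the position of the lamplighter; conjugation by $z$ shifts configurations. The group acts unitarily on $\ell^2(\mathbb Z^d)$ by
$$(\pi(n)h)(x)=(-1)^{n_x}h(x),\qquad (\pi(z)h)(x)=h(x-z).$$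
Both formulas make sense for arbitrary functions on $\mathbb Z^d$, in particular for the constant function $\mathbf 1$, which is not in $\ell^2$. Put
$$b(g)=\mathbf 1-\pi(g)\mathbf 1,\qquad\text{so that}\qquad b(nz)=2\cdot 1_{\operatorname{supp} n}.$$
Each $b(g)$ is finitely supported, hence lies in $\ell^2(\mathbb Z^d)$, and $b(gh)=b(g)+\pi(g)b(h)$ because the terms telescope. The number $\|b(nz)\|^2$ is four times the number of lamps that are on.

Is there an honest vector $f\in\ell^2(\mathbb Z^d)$ with $b(g)=f-\pi(g)f$ for all $g$? No: taking $g=z$ gives $f=\pi(z)f$ for all shifts, so $f=0$, while $b\ne0$. So we ask for less: are there $f_k\in\ell^2(\mathbb Z^d)$ with $f_k-\pi(g)f_k\to b(g)$ in norm, for each fixed $g$? Both sides satisfy the identity $b(gh)=b(g)+\pi(g)b(h)$, so it suffices to check the generators. The lamp at $0$ gives the condition $2f_k(0)\to2$. A unit shift $t$ gives $\|f_k-\pi(t)f_k\|\to0$. Thus we need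
$$f_k(0)\to 1\quad\text{and}\quad \|f_k-\pi(t)f_k\|_2\to0\ \text{ for each unit vector } t .$$

*Dimension one.* The tent $f_k(x)=\max(0,1-|x|/k)$ changes by $1/k$ along each of $2k$ edges, so $\|f_k-\pi(\pm1)f_k\|^2=2k\cdot k^{-2}=2/k\to0$.

*Dimension two.* Try the tent again: $f_k(x)=\max(0,1-|x|_\infty/k)$. For $x=(x_1,x_2)$ with $|x_2|<x_1\le k$ we have $|x|_\infty=x_1$ and $|x-e_1|_\infty=x_1-1$, so $f_k(x)-f_k(x-e_1)=-1/k$. There are $\sum_{x_1=1}^k(2x_1-1)=k^2$ such points. Hence $\|f_k-\pi(e_1)f_k\|^2\ge1$, and the tents do not converge to what we want. The remedy is to descend equally on every dyadic scale. Let $\varphi=1$ on $[0,1]$, $\varphi=0$ on $[2^M,\infty)$, and let $\varphi$ be affine on each $[2^j,2^{j+1}]$, $0\le j<M$, with total drop $1/M$ there; put $f(x)=\varphi(|x|_\infty)$. If $2^j\le|x|_\infty<2^{j+1}$ and $t$ is a unit vector, then $|f(x)-f(x-t)|\le\frac{1}{M2^{j-1}}$, and there are fewer than $16\cdot4^j$ such $x$. At $x=0$ the difference is $0$, and for $|x|_\infty\ge 2^{M+1}$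 it is $0$ too. So
$$\|f-\pi(t)f\|^2\le\sum_{j=0}^{M}16\cdot4^j\cdot\frac{4\cdot4^{-j}}{M^2}=\frac{64(M+1)}{M^2}\longrightarrow0 .$$
In dimension two $b$ is a limit of coboundaries as well.

*Dimension three and higher.* Now no sequence $f_k$ exists. This is a special case of what is proved in Section 7, and the reason is that the random walk on $\mathbb Z^3$ is transient.

So in dimension $3$ this $b$ is an essential cocycle, and in dimension $2$ it just fails to be one. It is only one cocycle of one representation. Can *any* representation of $F\wr\mathbb Z^2$, with $F$ finite, carry an essential cocycle, apart from those forced by finite-dimensional pieces? The next section makes this precise.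

## 2. Reduced cohomology, Property $H_{FD}$, and the two theorems

Let $\Gamma$ be a finitely generated group and $\pi$ a unitary representation of $\Gamma$ on a Hilbert space $\mathcal H$.

**Definition (cocycles).** A *1-cocycle* is a map $b:\Gamma\to\mathcal H$ with $b(gh)=b(g)+\pi(g)b(h)$ for all $g,h$. A *coboundary* is a cocycle of the form $g\mapsto\pi(g)v-v$ with $v\in\mathcal H$. The *reduced first cohomology* $\overline H^1(\Gamma,\pi)$ is the space of 1-cocycles modulo the closure of the coboundaries in the topology of pointwise convergence.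

Replacing $v$ by $-v$, we may write coboundaries as $g\mapsto v-\pi(g)v$, and we shall. Since $\Gamma$ is countable, the topology is metrizable, so $b$ is in the closure exactly when there are $v_k\in\mathcal H$ with $v_k-\pi(g)v_k\to b(g)$ for every $g$; we then say that *$b$ is a limit of coboundaries*. By the cocycle identity it is enough to check convergence on a symmetric generating set. From $b(e)=0$ one gets $b(g^{-1})=-\pi(g^{-1})b(g)$.

*Example: the closure matters.* Let $\Gamma=\mathbb Z$ act on $\ell^2(\mathbb Z)$ by $(\tau h)(x)=h(x-1)$, and let $b$ be the cocycle with $b(1)=\delta_0$. If $f-\tau f=\delta_0$ then $f=1_{[0,\infty)}+\text{const}$, which is never in $\ell^2$; so $b$ is not a coboundary. But for $f_k(x)=\max(0,1-x/k)$ on $x\ge0$, extended by $0$, the function $f_k-\tau f_k$ equals $1$ at $0$ and $-1/k$ at $1,\dots,k$, so $\|f_k-\tau f_k-\delta_0\|^2=1/k\to0$. So $b$ is a limit of coboundaries.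

**Definition (Properties $H_{FD}$ and $H_T$).** Following Shalom, $\Gamma$ has *Property $H_{FD}$* if every unitary representation $\pi$ with $\overline H^1(\Gamma,\pi)\ne0$ contains a nonzero finite-dimensional subrepresentation. It has *Property $H_T$* if every such $\pi$ has a nonzero invariant vector.

An invariant vector spans a one-dimensional subrepresentation, so $H_T$ implies $H_{FD}$. Finite-dimensional pieces cannot be avoided in general: for the trivial representation of $\mathbb Z$ on $\mathbb C$ all coboundaries vanish, while $b(n)=n$ is a nonzero cocycle. Examples of groups with $H_{FD}$ are nilpotent groups, polycyclic groups, and $F\wr\mathbb Z$ with $F$ finite.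

**Definition (wreath product).** $L\wr Q=\big(\bigoplus_{Q}L\big)\rtimes Q$, where $Q$ shifts coordinates: $(qnq^{-1})_x=n_{q^{-1}x}$.

**Definition (recurrence).** Simple random walk on a finitely generated group $Q$ takes independent steps uniform on a finite symmetric generating set $S$. Let $p_n(e,e)$ be the probability of being at $e$ at time $n$. The walk is *recurrent* if $\sum_np_n(e,e)=\infty$ and *transient* otherwise. Varopoulos' theorem (see W. Woess, *Random Walks on Infinite Graphs and Groups*, Thm 3.24) says that $Q$ is recurrent if and only if it is finite or has a finite-index subgroup isomorphic to $\mathbb Z$ or $\mathbb Z^2$; in particular the choice of $S$ is irrelevant.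

**Definition (property (T)).** A finitely generated group $L$ has Kazhdan's property (T) if for a finite generating set $S$ there is $\varepsilon>0$ such that every unitary representation $\sigma$ of $L$ without nonzero invariant vectors and every unit vector $w$ satisfy $\max_{s\in S}\|\sigma(s)w-w\|\ge\varepsilon$. Then such an $\varepsilon$, a *Kazhdan constant*, exists for each finite generating set.

*Example.* A finite group $L$ has (T), with $S=L$: if there are no invariant vectors then $\sum_{s\in L}\sigma(s)w=0$, so $\frac1{|L|}\sum_s\|\sigma(s)w-w\|^2=2$ and some term is at least $2$; take $\varepsilon=\sqrt2$.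

The question whether $F\wr\mathbb Z^2$ has $H_{FD}$ is taken from "Asymptotic Behaviors Of Random Walks On Countable Groups". The answer is yes.

**Theorem A.** Let $F$ be a finite group and $G=F\wr\mathbb Z^2$. If $\pi$ is a unitary representation of $G$ with $\overline H^1(G,\pi)\ne0$, then $\pi$ has a nonzero $G$-invariant vector. In particular $G$ has Property $H_{FD}$ (indeed $H_T$).

**Theorem B.** Let $L\ne1$ and $Q$ be finitely generated groups.

1. If simple random walk on $Q$ is transient, then $L\wr Q$ does not have $H_{FD}$.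
2. If $L$ has Kazhdan's property (T) (e.g. $L$ finite) and simple random walk on $Q$ is recurrent, then $L\wr Q$ has $H_{FD}$.

Hence for $L\neq1$ finite (or with (T)), $L\wr Q$ has $H_{FD}$ if and only if $Q$ is recurrent, if and only if $Q$ is finite, virtually $\mathbb Z$, or virtually $\mathbb Z^2$. In particular, for $F\ne1$ finite, $F\wr\mathbb Z^d$ has $H_{FD}$ if and only if $d\le2$.

The displayed consequences follow at once from 1, 2 and Varopoulos' theorem ($\mathbb Z^d$ is recurrent exactly for $d\le2$). Sections 3–6 prove Theorem A, Section 7 proves B(1), Section 8 proves B(2).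

**Notation for Sections 3–6.** $G=F\wr\mathbb Z^2$ and $N=\bigoplus_{\mathbb Z^2}F$. For finite $S\subset\mathbb Z^2$, $N_S=\bigoplus_SF$, and $F_x=N_{\{x\}}$. Elements of $\mathbb Z^2$ are added among themselves and multiplied inside $G$; thus $tN_St^{-1}=N_{t+S}$. $B_r=\{x\in\mathbb Z^2:|x|_\infty\le r\}$, $B_{-1}=\emptyset$. $G$ is generated by $F_0$ and $\pm e_1,\pm e_2$. Throughout, $b$ is a cocycle for a unitary representation $\pi$ of $G$ on $\mathcal H$.

## 3. Splitting off the vectors fixed by the lamp group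

The purpose of this section is to reduce Theorem A to the following statement.

> $(*)$ If $\mathcal H^N=0$, then every cocycle is a pointwise limit of coboundaries.

**The splitting.** Since $N$ is normal, $\mathcal H=\mathcal H^N\oplus(\mathcal H^N)^\perp$ is a $G$-invariant decomposition; write $b=b_0+b_1$ accordingly. The representation on $(\mathcal H^N)^\perp$ has no nonzero $N$-invariant vector, so by $(*)$ $b_1$ is a limit of coboundaries. On $\mathcal H^N$ the group $N$ acts trivially, so $b_0|_N$ is a homomorphism from $N$ into a vector space. As $N$ is a torsion group, $b_0|_N=0$. Then $b_0(nz)=b_0(z)$ for $n\in N$, $z\in\mathbb Z^2$, and $b_0$ is really a cocycle of $\mathbb Z^2$. Write $\mathcal H^N=\mathcal H^G\oplus\mathcal K$; the space $\mathcal K$ has no nonzero $\mathbb Z^2$-invariant vector. Let $c$ be the $\mathcal K$-component of $b_0$.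

**The abelian case: $c$ is a limit of coboundaries.** Let $\lambda_0$ be a finitely supported symmetric probability measure on $\mathbb Z^2$ with generating support, and put $P=\pi(\lambda_0)|_{\mathcal K}=\sum_h\lambda_0(h)\pi(h)|_{\mathcal K}$ and $\beta=\sum_h\lambda_0(h)c(h)$. Expanding $c(gh)=c(hg)$ gives $(1-\pi(g))c(h)=(1-\pi(h))c(g)$, and averaging over $h$,
$$(1-\pi(g))\beta=(1-P)c(g).$$
$P$ is a self-adjoint contraction. If $Pw=w$, then $\sum_h\lambda_0(h)\operatorname{Re}\langle\pi(h)w,w\rangle=\|w\|^2$ with every real part at most $\|w\|^2$; so $\operatorname{Re}\langle\pi(h)w,w\rangle=\|w\|^2$ and hence $\pi(h)w=w$ for all $h$ in the support. Thus $w$ is $\mathbb Z^2$-invariant and $w=0$; that is, $1$ is not an eigenvalue of $P$. For $0<s<1$ put $w_s=(1-sP)^{-1}\beta\in\mathcal K$. Since $\pi(g)$ commutes with $P$,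
$$w_s-\pi(g)w_s=(1-sP)^{-1}(1-P)c(g).$$
The functions $\lambda\mapsto\frac{1-\lambda}{1-s\lambda}$ are bounded by $2$ on $[-1,1]$ and tend to $1$ for $\lambda\in[-1,1)$ as $s\uparrow1$. As the spectral measure of $c(g)$ has no atom at $1$, the spectral theorem and dominated convergence give $w_s-\pi(g)w_s\to c(g)$.

**Conclusion of the reduction.** If $\mathcal H^G=0$, then $b=c+b_1$ is a sum of two limits of coboundaries, hence a limit of coboundaries. So if $\overline H^1(G,\pi)\ne0$, then $\mathcal H^G\neq0$, which is Theorem A. It remains to prove $(*)$, and **from now on $\mathcal H^N=0$.**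

## 4. A cocycle as the coboundary of a vector of infinite norm

In Section 1 the cocycle was visibly the coboundary of $\mathbf 1$, a function of infinite norm, and we cut $\mathbf 1$ off. We now construct an analog of $\mathbf 1$ for an arbitrary cocycle, decomposed into pieces "at distance $r$ from the origin".

**The projections.** For finite $S$ let $E_S$ be the orthogonal projection onto $\mathcal H^{N_S}$:
$$E_S=\frac1{|N_S|}\sum_{n\in N_S}\pi(n),\qquad E_\emptyset=I,\qquad E_x:=E_{\{x\}}.$$
The $E_x$ commute since the $F_x$ do, and $E_S=\prod_{x\in S}E_x$. As $N_S\lhd N$, every $E_S$ commutes with $\pi(N)$. Finally $\pi(t)E_S\pi(t)^{-1}=E_{t+S}$.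

**The primitive on $N_S$.** The restriction of $b$ to the finite group $N_S$ is a coboundary; we choose its primitive canonically. Put $v_S=|N_S|^{-1}\sum_{m\in N_S}b(m)$. For $n\in N_S$ we have $\pi(n)b(m)=b(nm)-b(n)$, so $\pi(n)v_S=v_S-b(n)$. Averaging $b(n)=v_S-\pi(n)v_S$ over $n\in N_S$ gives $v_S=v_S-E_Sv_S$. Hence
$$b(n)=v_S-\pi(n)v_S\quad(n\in N_S),\qquad E_Sv_S=0. \tag{1}$$
A vector with these two properties is unique: the difference of two of them is $N_S$-invariant and killed by $E_S$, hence zero.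

**Compatibility for $S\subset T$.** For $n\in N_S$, since $E_Sv_T$ is $N_S$-invariant, $(1-E_S)v_T-\pi(n)(1-E_S)v_T=v_T-\pi(n)v_T=b(n)$; also $E_S(1-E_S)v_T=0$. By uniqueness,
$$v_S=(1-E_S)v_T\qquad(S\subset T). \tag{2}$$

**Compatibility with shifts.** Let $t\in\mathbb Z^2$, $n\in N_S$, $n'=tnt^{-1}\in N_{t+S}$. Using $b(t^{-1})=-\pi(t^{-1})b(t)$,
$$b(n')=b(t)+\pi(t)b(n)+\pi(tn)b(t^{-1})=(1-\pi(n'))b(t)+\pi(t)b(n).$$
By (1), $\pi(t)b(n)=\pi(t)v_S-\pi(n')\pi(t)v_S$, so $b(n')=(1-\pi(n'))\big(b(t)+\pi(t)v_S\big)$. Apply $1-E_{t+S}$ to the vector in parentheses, as in the proof of (2): by uniqueness $v_{t+S}=(1-E_{t+S})(b(t)+\pi(t)v_S)$. Since $E_{t+S}\pi(t)v_S=\pi(t)E_Sv_S=0$,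
$$v_{t+S}=(1-E_{t+S})b(t)+\pi(t)v_S. \tag{3}$$

**Spheres.** To separate distances, let $D_r=E_{B_{r-1}}-E_{B_r}$ for $r\ge0$. Since $E_{B_r}\le E_{B_{r-1}}$, these are mutually orthogonal commuting projections with $\sum_{r\le k}D_r=1-E_{B_k}$. The $E_{B_k}$ decrease to the projection onto $\bigcap_k\mathcal H^{N_{B_k}}=\mathcal H^N=0$, so $\sum_{r\ge0}D_r=I$ strongly. If $r\le k$, then $D_rE_{B_r}=0$ and (2) give $D_rv_{B_k}=D_r(1-E_{B_r})v_{B_k}=D_rv_{B_r}$. So
$$d_r:=D_rv_{B_k}\quad\text{is the same for all }k\ge r .$$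
If $r>k$, then $D_r=D_rE_{B_k}$ and $D_rv_{B_k}=D_rE_{B_k}v_{B_k}=0$. Hence
$$v_{B_k}=\sum_{r\le k}d_r,\qquad A_k:=\|v_{B_k}\|^2=\sum_{r\le k}\|d_r\|^2. \tag{4}$$
The formal series $\sum_rd_r$, possibly of infinite norm, plays the role of $\mathbf 1$.

*Example.* For the lamp-counting cocycle on $(\mathbb Z/2)\wr\mathbb Z^2$, $E_x=\frac12(1+\pi(\text{lamp at }x))$ is multiplication by $1-1_{\{x\}}$, so $E_S$ is multiplication by $1-1_S$. Averaging $2\cdot1_{\operatorname{supp}m}$ over $m\in N_S$ gives $v_S=1_S$. Thus $D_r$ restricts functions to the sphere $|x|_\infty=r$, $d_r$ is the indicator of that sphere, and $A_k=(2k+1)^2$.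

To copy the cutoff of Section 1, we must know that $A_k$ grows not much faster than $k^2$ for *every* cocycle.

## 5. How fast the primitive can grow

**The first estimate one tries, and why it is too weak.** Since $v_{B_k}$ is an average of the $b(m)$, $m\in N_{B_k}$, we have $\|v_{B_k}\|\le\max_m\|b(m)\|$, and $\|b(g)\|$ is at most a constant times the word length of $g$. To write $m\in N_{B_k}$, walk from $0$ to a corner ($2k$ steps), snake through the box ($(2k+1)^2-1$ steps), setting at most $(2k+1)^2$ lamps, and return ($2k$ steps): the length is at most $2(2k+1)^2+4k\le27k^2$. So $A_k\le C'k^4$. The cutoff of Section 1 would then produce the bound $\sum_j4^{-j}\cdot16^j/M^2$, which does not even stay bounded. The loss comes from using $\|b\|\lesssim n$ along a path of $n$ steps. Along a *random* path of $n$ steps, $\|b\|$ is only of order $\sqrt n$ in mean square, and a random path of about $k^2$ steps does a reasonable job of visiting points of $B_k$.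

**Step 1: a random walk inequality.** We show that $\|b\|^2$ grows at most linearly along a symmetric walk. Let $\mu$ be a finitely supported symmetric probability measure on $G$, $X_n$ the product of $n$ independent $\mu$-distributed elements, and $a_n=\mathbb E\|b(X_n)\|^2$. Claim:
$$a_n\le n\,a_1. \tag{5}$$
Let $\beta_n=\mathbb E\,b(X_n)$ and $P=\pi(\mu)$, self-adjoint with $\|P\|\le1$. Write $X_{n+1}=XY$ with $X\sim\mu$, $Y\sim\mu^{*n}$ independent. From $b(XY)=b(X)+\pi(X)b(Y)$,
$$a_{n+1}=a_1+a_n+2\operatorname{Re}\mathbb E\langle\pi(X^{-1})b(X),b(Y)\rangle=a_1+a_n-2\operatorname{Re}\mathbb E\langle b(X^{-1}),\beta_n\rangle=a_1+a_n-2\operatorname{Re}\langle\beta_1,\beta_n\rangle ,$$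
where we used independence, $\pi(X^{-1})b(X)=-b(X^{-1})$, and symmetry of $\mu$. Also $\beta_{n+1}=\beta_1+P\beta_n$, so $\beta_n=\sum_{i<n}P^i\beta_1$. The polynomial $\sum_{i<n}\lambda^i$ is nonnegative on $[-1,1]$: this is clear for $\lambda\ge0$, and for $\lambda<0$ it equals $\frac{1-\lambda^n}{1-\lambda}\ge0$. Hence $\langle\beta_1,\beta_n\rangle\ge0$ by the spectral theorem, so $a_{n+1}\le a_n+a_1$, and (5) follows by induction.

**Step 2: the switch–walk–switch walk randomizes every lamp it passes.** Let $\nu$ be uniform on $F_0$. Let $\lambda$ on $\mathbb Z^2$ be the law of $(\xi,\xi')$ with $\xi,\xi'$ independent, taking the values $-1,0,1$ with probabilities $\frac14,\frac12,\frac14$. Put $\mu=\nu*\lambda*\nu$, which is symmetric and finitely supported. Then $X_n=\prod_{i=1}^n\alpha_it_i\alpha_i'$ with independent factors $\alpha_i,\alpha'_i\sim\nu$, $t_i\sim\lambda$. With $Z_0=0$ and $Z_i=t_1+\dots+t_i$, moving all $t_i$ to the right gives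
$$X_n=\eta Z_n,\qquad \eta=\prod_{i=1}^n\big(Z_{i-1}\alpha_iZ_{i-1}^{-1}\big)\big(Z_i\alpha_i'Z_i^{-1}\big)\in N .$$
Let $S_n=\{Z_0,\dots,Z_n\}$. Given the path $Z$, the coordinate of $\eta$ at a visited point is a nonempty product of independent uniform elements of $F$, hence uniform; different coordinates use disjoint sets of the variables, hence are independent. So, given the path, $\eta$ is uniform on $N_{S_n}$.

**Step 3: $\|b(X_n)\|$ sees $v_{S_n}$.** Fix the path, and write $S=S_n$, $z=Z_n$. By (1), $b(\eta z)=b(\eta)+\pi(\eta)b(z)=v_S+\pi(\eta)u$ with $u=b(z)-v_S$. Since $\mathbb E_\eta\pi(\eta)=E_S$ and $E_Sv_S=0$,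
$$\mathbb E_\eta\|b(\eta z)\|^2=\|v_S\|^2+\|u\|^2+2\operatorname{Re}\langle v_S,E_Su\rangle=\|v_S\|^2+\|u\|^2\ge\|v_S\|^2 .$$
Averaging over the path and using (5), $\mathbb E\|v_{S_n}\|^2\le n\,a_1$.

**Step 4: from the random set $S_n$ to the box $B_k$.** The random path need not fill $B_k$. We show that it is enough that it hits each point of $B_k$ with decent probability. Let $n\ge k$ and $T=B_n$, so that $T\supset S_n\cup B_k$. For $J\subset T$ let
$$\Pi_J=\prod_{x\in J}(1-E_x)\prod_{x\in T\setminus J}E_x .$$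
These are mutually orthogonal projections with sum $I$. For $S\subset T$, $E_S\Pi_J$ equals $\Pi_J$ if $J\cap S=\emptyset$ and $0$ otherwise, so $1-E_S=\sum_{J\cap S\ne\emptyset}\Pi_J$. By (2), $\|v_S\|^2=\|(1-E_S)v_T\|^2=\sum_{J\cap S\ne\emptyset}\|\Pi_Jv_T\|^2$. Let $p=\min_{x\in B_k}\mathbb P(x\in S_n)$. If $J$ contains a point $x\in B_k$, then $\mathbb P(J\cap S_n\ne\emptyset)\ge\mathbb P(x\in S_n)\ge p$. Therefore
$$\mathbb E\|v_{S_n}\|^2=\sum_{J\subset T}\mathbb P(J\cap S_n\neq\emptyset)\|\Pi_Jv_T\|^2\ \ge\ p\sum_{J\cap B_k\ne\emptyset}\|\Pi_Jv_T\|^2=p\,\|v_{B_k}\|^2,$$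
and so $A_k\le n\,a_1/p$.

**Step 5: the hitting probability.** Let $k\ge1$, $n=4k^2$, and $G_n(x)=\sum_{i=0}^n\mathbb P(Z_i=x)$. We bound $p$ from below. Decomposing at the first hit of $x$, at time $\tau_x$, $G_n(x)=\sum_{j\le n}\mathbb P(\tau_x=j)G_{n-j}(0)\le\mathbb P(x\in S_n)G_n(0)$, so
$$\mathbb P(x\in S_n)\ge G_n(x)/G_n(0).$$
The variable $\xi+1$ is a sum of two independent fair $\{0,1\}$-valued variables, so $\mathbb P(Z_i=(u,w))=q_i(u)q_i(w)$ with $q_i(u)=4^{-i}\binom{2i}{i+u}$. We use
$$\frac1{2\sqrt i}\le q_i(0)\le\frac1{\sqrt{3i+1}}\qquad(i\ge1).$$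
For $i=1$ both are equalities. Inductively $q_{i+1}(0)/q_i(0)=\frac{2i+1}{2i+2}$. The lower bound passes on because $(2i+1)^2\ge4i(i+1)$. The upper bound passes on because $(2i+1)^2(3i+4)=12i^3+28i^2+19i+4\le12i^3+28i^2+20i+4=(2i+2)^2(3i+1)$.

For $1\le|u|\le\sqrt{i/2}$, by Bernoulli's inequality,
$$\frac{q_i(u)}{q_i(0)}=\frac{i!\,i!}{(i+|u|)!\,(i-|u|)!}=\prod_{j=1}^{|u|}\Big(1-\frac{|u|}{i+j}\Big)\ge\Big(1-\frac{|u|}i\Big)^{|u|}\ge1-\frac{u^2}i\ge\frac12 ,$$
and for $u=0$ the ratio is $1$. If $x\in B_k$ and $2k^2\le i\le4k^2$, both coordinates of $x$ are at most $k\le\sqrt{i/2}$ in absolute value, so $\mathbb P(Z_i=x)\ge\big(\frac12\cdot\frac1{2\sqrt i}\big)^2=\frac1{16i}\ge\frac1{64k^2}$. There are $2k^2+1$ such $i$, so $G_n(x)\ge\frac1{32}$. On the other hand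
$$G_n(0)\le1+\sum_{i=1}^n\frac1{3i+1}\le2+\log n=2+\log4+2\log k\le4(1+\log k).$$
So $p\ge\frac1{128(1+\log k)}$, and with $n=4k^2$
$$A_k\le C\,k^2(1+\log k)\quad(k\ge1),\qquad C=512\,a_1. \tag{6}$$
Compared with the lamp-counting example we have lost a logarithm: in the plane our lower bound for the chance of hitting a given point of $B_k$ in $4k^2$ steps is only of order $1/\log k$.

## 6. Cutting off the primitive

**Step 6: the error of a radial cutoff.** We multiply the piece $d_r$ by $\varphi(r)$ and compute how far the resulting coboundary is from $b$. Let $\varphi:\mathbb Z_{\ge0}\to[0,1]$ be nonincreasing with $\varphi(r)=0$ for $r\ge R$. Put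
$$\Phi=\sum_r\varphi(r)D_r,\qquad f_\varphi=\sum_r\varphi(r)d_r=\Phi v_{B_K}\in\mathcal H\quad\text{for any }K\ge R .$$
For $r\le K$ we have $D_rE_{B_K}=0$; hence $\Phi E_{B_K}=0$ for $K\ge R$. Also $\Phi$ commutes with $\pi(N)$.

*On $N$.* Let $n\in N_{B_m}$, and take $K\ge\max(R,m)$. By (1),
$$f_\varphi-\pi(n)f_\varphi=\Phi\big(v_{B_K}-\pi(n)v_{B_K}\big)=\Phi\,b(n). \tag{7}$$

*On $t\in\{\pm e_1,\pm e_2\}$.* Put $\Phi^t=\pi(t)\Phi\pi(t)^{-1}=\sum_s\varphi(s)D_s^t$, where $D_s^t=E_{t+B_{s-1}}-E_{t+B_s}$; then $\Phi^tE_{t+B_K}=0$ for $K\ge R$. Fix $K\ge R$ and $T=B_{K+1}$, which contains $B_K$ and $t+B_K$. By (3),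
$$\pi(t)f_\varphi=\Phi^t\pi(t)v_{B_K}=\Phi^t\big(v_{t+B_K}-(1-E_{t+B_K})b(t)\big)=\Phi^tv_{t+B_K}-\Phi^tb(t).$$
By (2), $\Phi v_{B_K}=\Phi(1-E_{B_K})v_T=\Phi v_T$ and likewise $\Phi^tv_{t+B_K}=\Phi^tv_T$. Hence
$$f_\varphi-\pi(t)f_\varphi=\Phi^tb(t)+(\Phi-\Phi^t)v_T. \tag{8}$$

It remains to bound $(\Phi-\Phi^t)v_T$. The sphere of radius $r$ and the shifted sphere of radius $s$ can meet only if $|r-s|\le1$; the operator form of this is $D_rD_s^t=0$ unless $|r-s|\le1$. Indeed, if $s+1\le r-1$, then $t+B_s\subset B_{r-1}$, so $D_r\le E_{B_{r-1}}\le E_{t+B_s}$, and $E_{t+B_s}D_s^t=0$ gives $D_rD_s^t=0$. If $r+1\le s-1$, then $B_r\subset t+B_{s-1}$, so $D_s^t\le E_{t+B_{s-1}}\le E_{B_r}$, and $D_rE_{B_r}=0$ gives the same. All the projections $D_r,D_s^t$ commute and $\sum_sD_s^t=I$ strongly, so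
$$(\Phi-\Phi^t)D_r=\sum_{s\ge0,\,|s-r|\le1}(\varphi(r)-\varphi(s))D_rD_s^t .$$
By (4), $v_T=\sum_{r\le K+1}d_r$ with $d_r\in\operatorname{ran}D_r$. The vectors $(\Phi-\Phi^t)d_r$ lie in the mutually orthogonal spaces $\operatorname{ran}D_r$, and $\|(\Phi-\Phi^t)d_r\|^2=\sum_{|s-r|\le1}(\varphi(r)-\varphi(s))^2\|D_s^td_r\|^2$. Hence
$$\|(\Phi-\Phi^t)v_T\|^2\le\sum_r\delta(r)^2\|d_r\|^2,\qquad\delta(r)=\max_{s\ge0,\,|s-r|\le1}|\varphi(r)-\varphi(s)|. \tag{9}$$

**Step 7: which cutoff?** We want the right side of (9) to tend to $0$. Let $2\le m<M$ and let $\varphi$ descend from $1$ at $2^m$ to $0$ at $2^M$, affinely on each $[2^j,2^{j+1}]$ with drop $\epsilon_j$, where $\sum_{j=m}^{M-1}\epsilon_j=1$. On the $j$-th block the slope is $\epsilon_j2^{-j}$, and (6) bounds $\sum\|d_r\|^2$ over the block by a constant times $4^jj$. So, up to constants and boundary effects, the bound is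
$$\sum_{j=m}^{M-1}j\,\epsilon_j^2 .$$
The equal drops $\epsilon_j=\frac1{M-m}$ of Section 1 give $\frac{1}{(M-m)^2}\sum_{j=m}^{M-1}j=\frac{M+m-1}{2(M-m)}\ge\frac12$. So with the extra logarithm in (6) the bound no longer tends to zero. But the drops are at our disposal. By Cauchy–Schwarz, $1=\big(\sum\epsilon_j\big)^2\le\sum j\epsilon_j^2\cdot\sum\frac1j$, with equality for $\epsilon_j$ proportional to $1/j$. The minimum is $1/\Lambda$ with $\Lambda=\sum_{j=m}^{M-1}\frac1j$, and it can be made small because the harmonic series diverges. At radius $r$ one has $j\approx\log_2r$, so this cutoff descends like $\log\log r$.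

**Step 8: the cutoff carried out.** Let $2\le m<M$, $\Lambda=\sum_{j=m}^{M-1}\frac1j$. Let $\varphi=1$ on $[0,2^m]$, $\varphi=0$ on $[2^M,\infty)$, and let $\varphi$ be affine on each $[2^j,2^{j+1}]$, $m\le j<M$, with
$$\varphi(2^j)-\varphi(2^{j+1})=\frac1{j\Lambda}.$$
The drops add up to $1$, so this is consistent, and $R=2^M$. For $i\in[2^l,2^{l+1})$, $\varphi(i)-\varphi(i+1)$ equals $\frac1{l2^l\Lambda}$ if $m\le l<M$ and $0$ otherwise. If $r<2^m$, then $\varphi=1$ at $r$ and its neighbors; if $r\ge2^{M+1}$, then $\varphi=0$ there. So $\delta(r)=0$ unless $2^m\le r<2^{M+1}$. If $2^j\le r<2^{j+1}$ with $m\le j\le M$, the two differences in $\delta(r)$ start at $i=r$, in block $j$, and at $i=r-1$, in block $j$ or $j-1$. Since $j-1\ge1$, in all cases $\delta(r)\le\frac1{(j-1)2^{j-1}\Lambda}$. By (4) and (6), $\sum_{2^j\le r<2^{j+1}}\|d_r\|^2\le A_{2^{j+1}}\le C\,4^{j+1}(1+(j+1)\log2)$, so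
$$\sum_r\delta(r)^2\|d_r\|^2\le\sum_{j=m}^M\frac{4^{1-j}}{(j-1)^2\Lambda^2}A_{2^{j+1}}\le\frac{16C}{\Lambda^2}\sum_{j=m}^M\frac{1+(j+1)\log2}{(j-1)^2}.$$
For $j\ge2$, $1+(j+1)\log2\le j+2\le4(j-1)$, and $\sum_{j=m}^M\frac1{j-1}=\frac1{m-1}+\Lambda\le1+\Lambda$. Hence
$$\sum_r\delta(r)^2\|d_r\|^2\le\frac{64C}{\Lambda^2}\sum_{j=m}^M\frac1{j-1}\le\frac{64C(1+\Lambda)}{\Lambda^2}. \tag{10}$$

**Step 9: conclusion.** For each $m\ge2$ choose $M=M(m)$ with $\Lambda\ge m$, possible since $\sum1/j=\infty$, and let $m\to\infty$. By (9) and (10), $(\Phi-\Phi^t)v_T\to0$ (the set $T$ depends on $m$, but the bound does not involve it). Moreover $\|\Phi\|\le1$ and $\Phi D_r=D_r$ for $r\le2^m$; since $\sum_rD_r=I$ strongly, $\Phi\to I$ strongly, and $\Phi^t=\pi(t)\Phi\pi(t)^{-1}\to I$ strongly. So (7) and (8) give $f_\varphi-\pi(g)f_\varphi\to b(g)$ for all $g\in F_0\cup\{\pm e_1,\pm e_2\}$, a symmetric generating set, hence for all $g\in G$. Thus $b$ is a pointwise limit of coboundaries. This proves $(*)$ and, by Section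 3, Theorem A. $\blacksquare$

*Remark.* What fails for equal drops is norm convergence of this bound, not every use of those cutoffs. With $M=2m$ and $\epsilon_j=\frac1m$ for $m\le j<2m$, one has $\delta(r)\le\frac1{m2^{j-1}}$ on the $j$-th block, so the right side of (9) is at most $\frac{16C}{m^2}\sum_{j=m}^{2m}(j+2)\le\frac{16C(m+1)(2m+2)}{m^2}$, which is bounded. Since $D_r(\Phi-\Phi^t)v_T=(\Phi-\Phi^t)d_r=0$ for $r<2^m$, the vectors $(\Phi-\Phi^t)v_T$ are bounded and tend weakly to $0$. So on the finite generating set the coboundaries of $f_\varphi$ converge weakly to $b$, and as the weak and norm closures of a linear subspace coincide, $b$ is again a limit of coboundaries, though not along the $f_\varphi$ themselves. The drops $\frac1{j\Lambda}$ give an explicit norm-convergent sequence.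

## 7. Transient base groups: an essential cocycle

We prove B(1). The construction is that of Section 1; the new point is that transience forbids the approximation. Let $Q$ be transient, hence infinite, $S$ a finite symmetric generating set of $Q$, $G=L\wr Q$. Let $\sigma$ be the left regular representation of $L$ on $V=\ell^2(L)$ and $v=\delta_e$, which is not $L$-invariant as $L\ne1$.

**The representation.** $G$ acts on functions $h:Q\to V$ by $(\pi(n)h)(x)=\sigma(n_x)h(x)$ and $(\pi(q)h)(x)=h(q^{-1}x)$. These fit together, because $(\pi(q)\pi(n)\pi(q)^{-1}h)(x)=\sigma(n_{q^{-1}x})h(x)=(\pi(qnq^{-1})h)(x)$. Restriction to $\mathcal H=\ell^2(Q,V)$ is a unitary representation. It has no nonzero finite-dimensional subrepresentation: if $h,h'$ are finitely supported, then $\langle\pi(q)h,h'\rangle=0$ for all but finitely many $q\in Q$, so by density $\langle\pi(q)h,h'\rangle\to0$ as $q\to\infty$ for all $h,h'\in\mathcal H$; but if $W$ were a finite-dimensional invariant subspace with orthonormal basis $w_1,\dots,w_l$,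 then $\sum_{i,j}|\langle\pi(q)w_i,w_j\rangle|^2=l$ for all $q$, forcing $l=0$.

**The cocycle.** Let $c_v$ be the constant function $v$ and $b(g)=c_v-\pi(g)c_v$. Since $b(nq)(x)=v-\sigma(n_x)v$ vanishes off the support of $n$, $b$ takes values in $\mathcal H$, and it is a cocycle because the terms telescope.

**It is not a limit of coboundaries.** Suppose $f_k\in\mathcal H$ and $f_k-\pi(g)f_k\to b(g)$ for all $g$. For $s\in S$ we have $b(s)=0$. With $P=|S|^{-1}\sum_{s\in S}\pi(s)$, expanding $\|f-\pi(s)f\|^2=2\|f\|^2-2\operatorname{Re}\langle\pi(s)f,f\rangle$ gives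
$$\langle(1-P)f_k,f_k\rangle=\frac1{2|S|}\sum_{s\in S}\|f_k-\pi(s)f_k\|^2\to0. \tag{11}$$
We claim that this forces $f_k(e)\to0$. On scalar functions $h\in\ell^2(Q)$ the same formula defines $P$, and $\langle P^n\delta_e,\delta_e\rangle=p_n(e,e)$. For $0<\theta<1$ the operator $1-\theta P$ is positive and invertible, so by Cauchy–Schwarz, applied to $(1-\theta P)^{1/2}h$ and $(1-\theta P)^{-1/2}\delta_e$,
$$|h(e)|^2\le\langle(1-\theta P)h,h\rangle\,\langle(1-\theta P)^{-1}\delta_e,\delta_e\rangle\le\langle(1-\theta P)h,h\rangle\,\mathcal G,\qquad\mathcal G=\sum_{n\ge0}p_n(e,e)<\infty .$$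
Here the last step expands $(1-\theta P)^{-1}=\sum_n\theta^nP^n$. Let $\theta\uparrow1$, apply this to the components of $f_k$ in an orthonormal basis of $V$, and sum: $\|f_k(e)\|^2\le\mathcal G\,\langle(1-P)f_k,f_k\rangle\to0$ by (11). On the other hand, for $n$ in the copy $L_e$ of $L$ at the position $e$, evaluating $f_k-\pi(n)f_k\to b(n)$ at $e$ gives $f_k(e)-\sigma(n)f_k(e)\to v-\sigma(n)v$. So $v=\sigma(n)v$ for all $n\in L$, a contradiction.

Hence $\overline H^1(G,\pi)\ne0$, while $\pi$ has no nonzero finite-dimensional subrepresentation; $L\wr Q$ does not have $H_{FD}$. $\blacksquare$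

## 8. Recurrent base groups and lamps with property (T)

We prove B(2). By Varopoulos' theorem there are three cases: $Q$ finite, $Q=\mathbb Z^d$ with $d\in\{1,2\}$, and $Q$ with a finite-index subgroup isomorphic to such a $\mathbb Z^d$. We use these textbook facts about property (T): it passes to finite direct products; a group with a finite-index subgroup having (T) has (T); a finitely generated group with (T) has finite abelianization; and Delorme's theorem, that for a countable group with (T) every cocycle of every unitary representation is a coboundary.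

**Case (a): $Q$ finite.** $L^Q$ has (T) and finite index in $L\wr Q$, so $L\wr Q$ has (T). By Delorme's theorem every cocycle is a coboundary, so $\overline H^1$ always vanishes and $H_{FD}$ holds vacuously.

**Case (b): $Q=\mathbb Z^d$, $d\in\{1,2\}$.** We show that if $\overline H^1(L\wr\mathbb Z^d,\pi)\ne0$, then $\pi$ has a nonzero invariant vector. Now $N=\bigoplus_{\mathbb Z^d}L$, $N_S=\bigoplus_SL$, $L_x=N_{\{x\}}$, $B_r\subset\mathbb Z^d$. We go through Sections 3–6 and supply a replacement wherever finiteness of the lamp group was used.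

*Section 3.* $b_0|_N$ is a homomorphism into a vector space. Its restriction to each $L_x$ factors through the finite abelianization of $L$ and so vanishes; hence $b_0|_N=0$. The rest is unchanged with $\mathbb Z^d$ in place of $\mathbb Z^2$. So again we must prove $(*)$, and assume $\mathcal H^N=0$.

*A measure replacing the uniform one.* Let $S_L$ be a finite nonempty symmetric generating set of $L$ with Kazhdan constant $\varepsilon\in(0,2]$, and
$$\nu=\frac12\delta_e+\frac1{2|S_L|}1_{S_L},\qquad\rho=1-\frac{\varepsilon^2}{4|S_L|}\in[0,1).$$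
Let $\sigma$ be a unitary representation of $L$ without nonzero invariant vectors, and $P_L=|S_L|^{-1}\sum_{s\in S_L}\sigma(s)$. Then $\sigma(\nu)=\frac12(1+P_L)\ge0$, and for a unit vector $w$
$$1-\langle\sigma(\nu)w,w\rangle=\frac12\langle(1-P_L)w,w\rangle=\frac1{4|S_L|}\sum_{s\in S_L}\|\sigma(s)w-w\|^2\ge\frac{\varepsilon^2}{4|S_L|}.$$
So $\|\sigma(\nu)\|\le\rho<1$. Let $\nu_x$ be the copy of $\nu$ on $L_x$.

*Section 4.* Let $E_x$ be the projection onto $\mathcal H^{L_x}$. The operator $\pi(\nu_x)$ is the identity on $\mathcal H^{L_x}$ and has norm at most $\rho$ on the orthogonal complement, so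
$$\|\pi(\nu_x)^m(1-E_x)\|\le\rho^m,\qquad\pi(\nu_x)^m\to E_x\ \text{in norm}. \tag{12}$$
For $x\ne y$ the operators $\pi(\nu_x)$ and $\pi(\nu_y)$ commute, hence so do $E_x$, $E_y$, and also $\pi(\nu_x)$ and $E_y$; of course $\pi(\nu_x)$ commutes with $E_x$. The $E_x$ commute with $\pi(N)$ as $L_x\lhd N$. Thus $E_S:=\prod_{x\in S}E_x$ is the projection onto $\bigcap_{x\in S}\mathcal H^{L_x}=\mathcal H^{N_S}$, and $\pi(t)E_S\pi(t)^{-1}=E_{t+S}$. The group $N_S\cong L^S$ has (T), so by Delorme's theorem there is $w\in\mathcal H$ with $b(n)=w-\pi(n)w$ for $n\in N_S$. Put $v_S=(1-E_S)w$. As $E_Sw$ is $N_S$-invariant, (1) holds, and uniqueness is proved as before. The derivations of (2), (3) and (4) used only (1), uniqueness, and the properties of the $E_S$ just listed.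

*Section 5, Step 1.* Unchanged.

*Section 5, Steps 2 and 3.* Put $\mu=\nu*\lambda*\nu$ with the present $\nu$ on $L_0$, and with the old $\lambda$ if $d=2$, $\lambda$ the law of $\xi$ if $d=1$. Given the path, $\eta$ has independent coordinates $\eta_x\sim\nu^{*m_x}$ with $m_x\ge1$ for $x\in S=S_n$, and trivial coordinates elsewhere. So
$$\mathcal M:=\mathbb E_\eta\pi(\eta)=\prod_{x\in S}\pi(\nu_x)^{m_x},$$
a self-adjoint operator that commutes with all $E_y$. Before, $\mathcal M$ was $E_S$ and the cross term vanished; now we show it is controlled. If $J\cap S\neq\emptyset$, choose $x\in J\cap S$; then $\Pi_J=(1-E_x)\Pi_J$ and (12) gives $\|\mathcal M\Pi_J\|\le\|\pi(\nu_x)^{m_x}(1-E_x)\|\le\rho$. As $\mathcal M$ commutes with the mutually orthogonal projections $\Pi_J$, and $1-E_S=\sum_{J\cap S\ne\emptyset}\Pi_J$, we get $\|\mathcal M(1-E_S)\|\le\rho$. Since $v_S=(1-E_S)v_S$, $|\langle v_S,\mathcal Mu\rangle|=|\langle\mathcal M v_S,u\rangle|\le\rho\|v_S\|\|u\|$. With $b(\eta z)=v_S+\pi(\eta)u$ as before,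
$$\mathbb E_\eta\|b(\eta z)\|^2\ge\|v_S\|^2+\|u\|^2-2\rho\|v_S\|\|u\|\ge(1-\rho^2)\|v_S\|^2,$$
the last step because the difference of the two sides is $(\|u\|-\rho\|v_S\|)^2$. So $(1-\rho^2)\,\mathbb E\|v_{S_n}\|^2\le n\,a_1$.

*Section 5, Steps 4 and 5.* Step 4 is unchanged and gives $A_k\le\frac{n\,a_1}{(1-\rho^2)p}$. For $d=2$ the bound on $p$ is as before, so (6) holds with $C=512a_1/(1-\rho^2)$. For $d=1$ take $n=4k^2$ again. If $|x|\le k$ and $2k^2\le i\le4k^2$, then $\mathbb P(Z_i=x)=q_i(x)\ge\frac1{4\sqrt i}\ge\frac1{8k}$, so $G_n(x)\ge(2k^2+1)\frac1{8k}\ge\frac k4$; and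
$$G_n(0)\le1+\sum_{i=1}^n\frac1{\sqrt{3i}}\le1+\frac{2\sqrt n}{\sqrt3}=1+\frac{4k}{\sqrt3}\le4k .$$
So $p\ge\frac1{16}$ and $A_k\le\frac{64a_1}{1-\rho^2}k^2$. In both cases (6) holds with some constant $C$.

*Section 6.* Unchanged, with $t\in\{\pm e_i\}$ and with a finite symmetric generating set of $L_0$ replacing $F_0$; (7) holds for all $n\in N$. This proves $(*)$, and hence case (b).

**Case (c): $Q$ has a subgroup $Q_0\cong\mathbb Z^d$ of finite index $m$, $d\in\{1,2\}$.** As a left $Q_0$-set, $Q$ is free with $m$ orbits. Grouping coordinates, $\Gamma_0=\big(\bigoplus_QL\big)\rtimes Q_0\cong L^m\wr\mathbb Z^d$. It has finite index in $\Gamma=L\wr Q$, and $L^m$ has (T). By (b), $\Gamma_0$ has $H_{FD}$. It remains to show that $H_{FD}$ passes from the finite-index subgroup $\Gamma_0$ to $\Gamma$.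

*Limits of coboundaries extend.* Let $\Gamma=\bigsqcup_{i=1}^lg_i\Gamma_0$, and let $b$ be a cocycle of $\Gamma$ for $\pi$ such that $v_k-\pi(\gamma)v_k\to b(\gamma)$ for all $\gamma\in\Gamma_0$. We show that $b$ is a limit of coboundaries on $\Gamma$. Put $b_k(g)=b(g)-(v_k-\pi(g)v_k)$ for $g\in\Gamma$; these are cocycles of $\Gamma$ with $b_k\to0$ pointwise on $\Gamma_0$. Let $u_k=\frac1l\sum_ib_k(g_i)$. For $g\in\Gamma$ write $gg_i=g_{\tau(i)}\gamma_i$ with $\gamma_i\in\Gamma_0$ and $\tau$ a permutation, both depending on $g$ but not on $k$. Computing $b_k(gg_i)$ in two ways,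
$$b_k(g)+\pi(g)b_k(g_i)=b_k(g_{\tau(i)})+\pi(g_{\tau(i)})b_k(\gamma_i).$$
Averaging over $i$, $b_k(g)+\pi(g)u_k=u_k+o(1)$ as $k\to\infty$. Therefore $b(g)=(v_k+u_k)-\pi(g)(v_k+u_k)+o(1)$ for every $g\in\Gamma$.

*Transfer of $H_{FD}$.* Let $\overline H^1(\Gamma,\pi)\ne0$, and let $b$ be a cocycle of $\Gamma$ that is not a limit of coboundaries. By what we just showed, $b|_{\Gamma_0}$ is not a limit of coboundaries on $\Gamma_0$, so $\overline H^1(\Gamma_0,\pi|_{\Gamma_0})\ne0$. By $H_{FD}$ for $\Gamma_0$ there is a nonzero finite-dimensional $\Gamma_0$-invariant subspace $W$. Then $\sum_i\pi(g_i)W$ is finite-dimensional and nonzero, and it is $\Gamma$-invariant since $\pi(g)\pi(g_i)W=\pi(g_{\tau(i)})\pi(\gamma_i)W=\pi(g_{\tau(i)})W$. So $\Gamma=L\wr Q$ has $H_{FD}$, which completes the proof of Theorem B. $\blacksquare$
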